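# Hyperplane cuts of combinatorial cubes

## 1. Six edges in every combinatorial 3-cube

Take a polytope, and pass a hyperplane through it that avoids all the vertices. How many edges can the hyperplane meet? We start in dimension three, where everything can be done by hand.

**Definition (polytopes, cuts).** A $d$-polytope is a convex polytope of dimension $d$ in Euclidean $d$-space $E^d$. A cut of a $d$-polytope $P$ is any set of edges of $P$ that can be simultaneously intersected by a hyperplane missing all vertices of $P$. We write $c(P)$ for the maximal number of edges in a cut of $P$. Two polytopes are isomorphic, written $P\cong Q$, if their face lattices are isomorphic. $C^d$ denotes the regular $d$-cube.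

If the hyperplane is $\{f=0\}$ with $f$ affine, it misses the vertices exactly when $f(v)\ne 0$ for every vertex $v$. Put $V^+=\{v: f(v)>0\}$ and $V^-=\{v:f(v)<0\}$. The edges met by the hyperplane are those joining $V^+$ to $V^-$. We call this set the cut given by $f$; every cut is contained in one of this kind.

**Definition (split).** A face is split by $f$ if it has vertices both in $V^+$ and in $V^-$.

**Example.** The frustum $\{(x_1,x_2,y): 0\le y\le 1,\ |x_1|\le 2-y,\ |x_2|\le 2-y\}$ is isomorphic to $C^3$ and is not a regular cube. Let $f=x_1+x_2+\frac12(y-\frac12)$. On the bottom vertices $(2,2,0),(2,-2,0),(-2,2,0),(-2,-2,0)$ its values are $\frac{15}4,-\frac14,-\frac14,-\frac{17}4$. On the top vertices $(1,1,1),(1,-1,1),(-1,1,1),(-1,-1,1)$ they are $\frac94,\frac14,\frac14,-\frac74$. Two bottom edges (those at $(2,2,0)$), two top edges (those at $(-1,-1,1)$) and two of the slanted edges join opposite signs. The cut has $6$ edges, and all six facets are split.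

**Proposition 1.** Every $P\cong C^3$ has $c(P)=6$.

*Upper bound.* Let $f\neq 0$ at all vertices. A split facet is a convex quadrilateral, and the line $f=0$ in its plane misses its vertices and crosses its boundary in exactly two edges. A facet that is not split has no cut edge. Every edge lies in two facets, so counting pairs (cut edge, facet containing it) gives
$$2\cdot\#\text{cut}=2\cdot\#\{\text{split facets}\},\qquad\text{so}\qquad \#\text{cut}=\#\{\text{split facets}\}\le 6 .$$
Moreover there is equality exactly when all facets are split. What remains is to find an $f$ that splits all six facets. The argument works in every dimension $d\ge3$, so we give it once.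

**Lemma 2.** Let $d\ge3$ and $P\cong C^d$. There is an affine $f$, nonzero at all vertices, that splits every facet of $P$.

The facets of $C^d$ come in $d$ opposite pairs, and a vertex lies in exactly one facet of each pair. Let $v,w$ be antipodal vertices of $P$, so that every facet contains exactly one of them. The plan is to take a function that vanishes at $v$ and $w$ and at no other vertex, and then choose its signs at $v$ and $w$ by a tiny correction.

**Step 1: a function $f_0$ with both signs among the neighbors of $v$, and among those of $w$.** Since $P$ is simple (each vertex lies on exactly $d$ edges), the edge vectors $e_1,\dots,e_d$ from $v$ to its neighbors are linearly independent. Write $w-v=\sum p_ie_i$. We claim that all $p_i>0$. Let $h_i$ be an affine function that vanishes on the facet through $v$ omitting the neighbor $v+e_i$ and is positive on the rest of $P$. Then $h_i(v)=0$ and $h_i(v+e_k)=0$ for $k\ne i$, so $h_i(w)=p_i\,h_i(v+e_i)$. Both $h_i(w)$ and $h_i(v+e_i)$ are positive, because neither point lies on that facet. So $p_i>0$.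

Choose a linear functional $c$ with $c(w-v)=0$ and $c(x-v)\ne0$ for all vertices $x\ne v,w$. This is possible: no three vertices are collinear, so $x-v$ is not a multiple of $w-v$, and $c\mapsto c(x-v)$ is not identically zero on the space of functionals that kill $w-v$. We must avoid only finitely many proper subspaces. Put $f_0(x)=c(x-v)$. It vanishes at $v$ and $w$ and at no other vertex. Since $d\ge 3$, $w$ is not a neighbor of $v$, so the numbers $c(e_i)=f_0(v+e_i)$ are nonzero. As $\sum p_ic(e_i)=0$ with $p_i>0$, both signs occur among the neighbors of $v$. The same argument with $v$ and $w$ exchanged (note $f_0(x)=c(x-w)$) gives both signs among the neighbors of $w$.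

**Step 2: the signs at $v$ and $w$.** If exactly one neighbor of $v$ has some sign $\eta$, let $\varepsilon_v=\eta$; this $\eta$ is unique, for otherwise $v$ would have only two neighbors. In all other cases let $\varepsilon_v=\pm1$ be arbitrary. Define $\varepsilon_w$ in the same way. Let $g$ be affine with $g(v)=\varepsilon_v$, $g(w)=\varepsilon_w$, and put $f=f_0+\delta g$ with $\delta>0$ small. Then $f$ has the sign $\varepsilon_v$ at $v$, the sign $\varepsilon_w$ at $w$, and the sign of $f_0$ elsewhere.

**Step 3: every facet is split.** A facet through $v$ omits exactly one neighbor of $v$. If the $d-1$ others have both signs, the facet is split. If they all have one sign, call it $-\eta$. Since both signs occur among all the neighbors, the omitted one is the only neighbor with sign $\eta$. So $f(v)$ has sign $\varepsilon_v=\eta$, and the facet is split. The same holds at $w$, and every facet contains $v$ or $w$. $\blacksquare$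

This proves Proposition 1. In dimension 2 a quadrilateral has $c=2$, and in dimension 1 a segment has $c=1$. So for $d\le 3$ the number $c(P)$ does not depend on the metric shape of the combinatorial cube $P$.

**What changes for general $d$?** Put
$$N_d=\Big\lfloor\frac{d+1}2\Big\rfloor\binom d{\lfloor d/2\rfloor},\qquad N_1,N_2,\dots,N_8=1,\,2,\,6,\,12,\,30,\,60,\,140,\,280 .$$
A result of O'Neil says that any cut of $C^d$ contains at most $N_d$ edges. The paper "How to Cut All Edges of a Polytope?" (https://faculty.washington.edu/moishe/branko/BG87.Cut.All.Edges.pdf) states as its Conjecture 5: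

> The maximal number of edges in cuts of every polytope isomorphic to the $d$-cube $C^d$ is the same as for cuts of $C^d$ itself.

The conjecture is false. It is true for $d\le4$, it fails in every dimension $d\ge7$, and for large $d$ it fails by an unbounded factor. We shall prove the following.

**Theorem A.** Let $P\cong C^d$, $d\ge1$. Then every cut of $P$ has at most $N_d$ edges. The cut given by $f$ has exactly $N_d$ edges if and only if every face of $P$ of dimension $>d/2$ is split. Moreover $c(C^d)=N_d$.

**Theorem B.** (i) If $d\le4$, every $P\cong C^d$ has $c(P)=N_d$. (ii) For every $d\ge7$ there is $P\cong C^d$ with $c(P)<N_d=c(C^d)$. So Conjecture 5 is false.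

**Theorem C.** For every $d\ge4$ there is $P\cong C^d$ with $c(P)\le 2.1\,d^{1/4}2^d$. Since $N_d\sim2^d\sqrt{d/(2\pi)}$, this gives $\min_{P\cong C^d}c(P)/c(C^d)=O(d^{-1/4})\to0$.

**Theorem D.** For $d=6$, $c(P)=N_6=60$ for all $P\cong C^6$ outside a nowhere dense set of realizations. (An explicit sufficient condition, and the meaning of "set of realizations", are in Section 4.)

The case $d=5$ and the exceptional set for $d=6$ are not settled here. For comparison with Theorem C, $c(P)\ge2^{d-1}$ always: shift a facet hyperplane slightly inwards, and it meets the $2^{d-1}$ edges that leave this facet.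

## 2. Out-degrees, the bound $N_d$, and the faces that must be split

The count of Section 1 does not extend directly. For $d=4$, each edge lies in three facets, and each of the eight facets is a combinatorial 3-cube with at most $6$ cut edges. So $3\cdot\#\text{cut}\le48$, that is, $\#\text{cut}\le16$. But $N_4=12$. Counting inside facets loses information, and we need a count that sees the whole polytope: orient each edge in the direction in which $f$ increases.

We use these textbook facts. The cube $C^d$ has $2^{d-k}\binom dk$ faces of dimension $k$. It is simple, so every $P\cong C^d$ is simple; and in a simple polytope any $k$ edges at a vertex $v$ are exactly the edges at $v$ of a unique $k$-face. If $f$ is affine and not constant on any edge, then every face has a unique $f$-minimal vertex; and $v$ is the $f$-minimal vertex of a face $G\ni v$ if and only if $f$ increases along all edges of $G$ at $v$, because $G$ lies in the cone with apex $v$ spanned by these edges. The same holds for maxima.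

*Proof of Theorem A.* A small perturbation of $f$ does not change $V^+$ and $V^-$, so we may assume that $f$ takes different values at the ends of each edge. Let $\mathrm{out}(v)$ be the number of edges at $v$ along which $f$ increases, and $\mathrm{in}(v)=d-\mathrm{out}(v)$.

**Step 1: the out-degrees are the same for all $f$ and all $P$.** A $k$-face has $v$ as its minimal vertex exactly when it is spanned by $k$ outgoing edges at $v$. So $v$ is minimal in $\binom{\mathrm{out}(v)}k$ of the $k$-faces, and since each $k$-face has one minimal vertex,
$$\sum_v\binom{\mathrm{out}(v)}k=2^{d-k}\binom dk\qquad(0\le k\le d).$$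
Multiply by $x^k$ and sum over $k$: $\sum_v(1+x)^{\mathrm{out}(v)}=(2+x)^d$. With $t=1+x$ this reads $\sum_vt^{\mathrm{out}(v)}=(1+t)^d$. So exactly $\binom di$ vertices have out-degree $i$.

**Step 2: the cut, counted at the vertices of $V^+$.** Consider $\sum_{v\in V^+}(\mathrm{in}(v)-\mathrm{out}(v))$. An edge inside $V^+$ contributes $+1$ at its upper end and $-1$ at its lower end, in total $0$. An edge between $V^-$ and $V^+$ increases towards $V^+$, so it contributes $1$. Hence
$$\#\text{cut}=\sum_{v\in V^+}\big(d-2\,\mathrm{out}(v)\big)\le\sum_{i<d/2}(d-2i)\binom di .\tag{1}$$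
The inequality drops all negative summands and includes all positive ones. So there is equality if and only if $V^+$ contains every vertex with $\mathrm{out}<d/2$ and no vertex with $\mathrm{out}>d/2$.

**Step 3: the right side of (1) is $N_d$.** From $(d-i)\binom di=d\binom{d-1}i$ and $i\binom di=d\binom{d-1}{i-1}$ we get $(d-2i)\binom di=d\big[\binom{d-1}i-\binom{d-1}{i-1}\big]$. The sum telescopes, and the last index is $\lfloor(d-1)/2\rfloor$, so it equals $d\binom{d-1}{\lfloor(d-1)/2\rfloor}$. For $d=2k$ this is $2k\binom{2k-1}{k-1}=k\binom{2k}k=N_d$. For $d=2k+1$ it is $(2k+1)\binom{2k}k=\frac{(2k+1)!}{k!\,k!}=(k+1)\binom{2k+1}k=N_d$.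

**Step 4: equality implies splitting.** Suppose equality holds, and let $G$ be a face with $\dim G=g>d/2$. Its minimal vertex has $\mathrm{out}\ge g>d/2$, so it is not in $V^+$, hence it is in $V^-$. Its maximal vertex has $\mathrm{in}\ge g$, so $\mathrm{out}\le d-g<d/2$, and it is in $V^+$. So $G$ is split.

**Step 5: splitting implies equality.** Suppose all faces of dimension $>d/2$ are split. If $\mathrm{out}(v)>d/2$, then $v$ is the minimum of the face spanned by its outgoing edges; this face is split, so $f(v)<0$. If $\mathrm{out}(v)<d/2$, then $\mathrm{in}(v)>d/2$, and $v$ is the maximum of the face spanned by its incoming edges; this face is split, so $f(v)>0$. By Step 2 there is equality.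

**Step 6: the regular cube attains $N_d$.** For $C^d=[0,1]^d$ take $f=\sum x_i-\frac d2-\frac14$, which is nonzero at all $0/1$ points. A face of dimension $g>d/2$ fixes $d-g$ coordinates, so it has a vertex with coordinate sum $\le d-g$ and a vertex with coordinate sum $\ge g$. Since
$$d-g\le\lceil d/2\rceil-1<\tfrac d2+\tfrac14<\lfloor d/2\rfloor+1\le g,$$
the face is split. $\blacksquare$

**Example.** For the frustum and the function $f$ of Section 1, the vertex $(-2,-2,0)$ has out-degree $3$; the vertices $(2,-2,0),(-2,2,0),(-1,-1,1)$ have out-degree $2$; $(1,-1,1),(-1,1,1),(1,1,1)$ have out-degree $1$; $(2,2,0)$ has out-degree $0$. This is the distribution $1,3,3,1$. The positive vertices are exactly those of out-degree $0$ or $1$, and (1) gives $3+1+1+1=6$.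

By Theorem A, the conjecture asks whether for every $P\cong C^d$ some affine $f$, nonzero at the vertices, splits all faces of dimension $>d/2$. It is enough to look at the faces of dimension
$$m=\lfloor d/2\rfloor+1 ,$$
since every face of larger dimension contains one of these.

## 3. Dimension four

*Proof of Theorem B(i).* For $d\le2$ the only face of dimension $>d/2$ is $P$ itself, so any $f$ with $V^+$ and $V^-$ nonempty gives $N_d$ edges. For $d\in\{3,4\}$ the faces of dimension $>d/2$ are $P$ and its facets. Lemma 2 gives an $f$ that splits all facets, and then $P$ is split too. By Theorem A, $c(P)=N_d$. $\blacksquare$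

For $d\ge5$ the number $m$ is at most $d-2$, and two vertices no longer meet all the $m$-faces: a face of codimension 2 fixes two of the facet pairs, and one can fix one of them to miss $v$ and the other to miss $w$. The natural continuation is to use more vertices.

## 4. Six vertices and generic 6-cubes

Here is the method of Lemma 2 with a larger set $A$ of vertices. Choose $A$ to meet every $m$-face, take an affine $f_0\ne0$ that vanishes on $A$, and correct the signs at the points of $A$ by a small affine $g$. For $f_0$ to exist and for the signs of $g$ on $A$ to be free, we want $A$ to be affinely independent with at most $d$ points. In dimension 6 this can be carried out for most realizations.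

Label the vertices of $P\cong C^6$ by $\{0,1\}^6$ via an isomorphism, so that faces correspond to fixing coordinates of the labels. Let $A$ consist of the vertices with labels
$$(1,1,1,1,1,1),\ (1,0,1,1,0,1),\ (1,1,0,0,0,0),\ (0,1,1,0,0,0),\ (0,0,0,1,1,0),\ (0,0,0,0,1,1).$$

**Step 1: every 4-face contains a vertex of $A$.** Number these rows $1,\dots,6$ and let $S_i$ be the set of rows with entry $1$ in column $i$. Then $S_1,\dots,S_6=123,\,134,\,124,\,125,\,156,\,126$. They are distinct 3-subsets of $\{1,\dots,6\}$ that contain $1$. For $i\ne j$ the set $S_i\cap S_j$ contains $1$; the sets $S_i\setminus S_j$ and $S_j\setminus S_i$ are nonempty because $S_i\ne S_j$ have the same size; and $|S_i\cup S_j|\le5$, so its complement is nonempty. Hence any two columns show all four patterns $11,10,01,00$. A 4-face prescribes the pattern in two columns, so it contains a vertex of $A$.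

**Condition (∗).** For each vertex $x$ adjacent to a vertex of $A$, $A\cup\{x\}$ consists of $7$ affinely independent points.

**Step 2: (∗) implies $c(P)=60$.** The affine functions on $E^6$ form a 7-dimensional space, so there is an affine $f_0\ne0$ that vanishes on the six points of $A$. By (∗), $f_0\ne0$ at every neighbor $x$ of a point of $A$: otherwise $f_0$ would vanish on seven affinely independent points of $E^6$. For $a\in A$ choose $\varepsilon_a=\pm1$ such that at most three of the six neighbors of $a$ have $f_0$-sign $\varepsilon_a$. As $A$ is affinely independent, there is an affine $g$ with $g(a)=\varepsilon_a$ for all $a\in A$. Let $f=f_0+\delta g$ with $\delta>0$ so small that the neighbors keep their signs. A 4-face containing $a\in A$ contains four neighbors of $a$, so one of them has sign $-\varepsilon_a$, while $f(a)$ has sign $\varepsilon_a$. By Step 1 every 4-face, hence every face of dimension $>3$, has vertices of both signs. If $f$ vanishes at some vertices, a tiny constant added to $f$ makes it nonzero there and changes no nonzero sign. Theorem A gives $c(P)=N_6=60$.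

**Step 3: (∗) holds for $C^6=[0,1]^6$.** Suppose $\sum u_ix_i-s$ vanishes on $A$. Row 1 gives $\sum u_i=s$; rows $2,\dots,6$ give
$$u_1+u_3+u_4+u_6=s,\quad u_1+u_2=s,\quad u_2+u_3=s,\quad u_4+u_5=s,\quad u_5+u_6=s .$$
Each $u_i$ occurs exactly twice in these five equations, so their sum is $2\sum u_i=5s$. With $\sum u_i=s$ this gives $s=0$. Then $u_1=u_3=-u_2$, $u_4=u_6=-u_5$ and $2u_1+2u_4=0$. So the solutions are the multiples of $h=x_1-x_2+x_3-x_4+x_5-x_6$, and $h$ is indeed $0$ on $A$. The space of solutions is one-dimensional, so the six points of $A$ are affinely independent. At a neighbor $x$ of a point of $A$ one coordinate is flipped, so $h(x)=\pm1$. Therefore only the zero function vanishes on $A\cup\{x\}$, and these are seven affinely independent points. This also shows that no two labels in $A$ are adjacent.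

**Step 4: the realizations form an open set.** Index twelve inequalities $a_k\cdot x\le b_k$ in $E^6$ by pairs $k=(i,\epsilon)$, $1\le i\le6$, $\epsilon\in\{0,1\}$. The coefficients $(a_k,b_k)$ form a point of $\mathbb R^{84}$; let $Q$ be the solution set. Let $U\subset\mathbb R^{84}$ be the set of coefficients for which $Q$ is a 6-polytope whose vertices are 64 points $v_\tau$, $\tau\in\{0,1\}^6$, such that the inequalities tight at $v_\tau$ are exactly the $(i,\tau_i)$, $1\le i\le 6$. Then $Q\cong C^6$, since the vertices of each face are read off from the tight inequalities. Conversely, every $P\cong C^6$ with its facets labeled and given by facet inequalities is a point of $U$. These points of $U$ are the realizations in Theorem D.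

$U$ is open. At a point of $U$, for each $\tau$ the six normals of the inequalities $(i,\tau_i)$ are linearly independent, and the other six inequalities are strict at $v_\tau$. For nearby coefficients the six equations still have a unique solution $v_\tau$, it depends continuously on the coefficients, and the other six inequalities stay strict. So $v_\tau\in Q$, with exactly the six inequalities $(i,\tau_i)$ tight. These six inequalities define a simplicial cone with apex $v_\tau$ that contains $Q$. Its $i$-th ray is given by tightness of the five inequalities with index other than $i$. If $\tau'$ differs from $\tau$ only in coordinate $i$, then at $v_{\tau'}$ these five are tight and $(i,\tau_i)$ is strict, so $v_{\tau'}$ lies on this ray and is not the apex. Hence $Q$ lies in the cone with apex $v_\tau$ spanned by the six points $v_{\tau'}$. Let $Q'=\mathrm{conv}\{v_\tau\}\subset Q$. If a linear functional attains its maximum over $Q'$ at $v_\tau$, it does not increase from $v_\tau$ to the six $v_{\tau'}$, so $v_\tau$ is a maximum over the whole cone and so over $Q$. Hence $Q$ lies in every supporting half-space of $Q'$, and $Q=Q'$. So $Q$ is a polytope; it is 6-dimensional, since $v_\tau$ and its six $v_{\tau'}$ are affinely independent; its vertices are the $v_\tau$, each being the only point where six inequalities with independent normals are tight. So the nearby coefficients lie in $U$.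

**Step 5: (∗) fails only on a nowhere dense set.** By Cramer's rule the coordinates of $v_\tau$ are rational functions of the coefficients, with denominator $\Delta_\tau$, the determinant of the six normals, which is nonzero on $U$. Let $\rho$ be a label adjacent to a label of $A$. Consider the $7\times7$ determinant with rows $(1,v_\tau)$, $\tau\in A\cup\{\rho\}$, and multiply it by the product of the seven $\Delta_\tau$. This is a polynomial $p_\rho$ on $\mathbb R^{84}$ which, on $U$, vanishes exactly when the seven points are affinely dependent. So (∗) holds at a point of $U$ if and only if all $p_\rho$ are nonzero there. By Step 3, no $p_\rho$ vanishes at the coefficients of $[0,1]^6$ with its standard labels. Hence each $p_\rho$ is a nonzero polynomial. The zero set of finitely many nonzero polynomials is closed with empty interior, hence nowhere dense, and it has measure zero. With Step 2 this proves Theorem D. $\blacksquare$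

**Where this method stops.** For $d=7$ we have $m=4$, so $A$ must meet every face of codimension $3$. Fixing three coordinates in all possible ways gives eight disjoint $4$-faces, so $|A|\ge8>d$. For $d=5$ we have $m=3$, and $A$ must show all four patterns in any two of five columns, with at most five rows. This is impossible. Add vertices if necessary so that $A$ has five rows, and let $S_i$ be the set of rows with entry $1$ in column $i$. Replacing an $S_i$ by its complement preserves the property, so assume $|S_i|\le2$. As $S_i\cap S_j$ and $S_i\setminus S_j$ are nonempty, $|S_i|=2$. So we would need five distinct, pairwise intersecting 2-subsets of a 5-set; pairwise intersecting 2-subsets either share an element (at most four of them) or form a triangle (three of them). This says only that the method stops, not what the value of $c(P)$ is. For $d\ge7$ we change sides and look for polytopes on which no $f$ can split everything.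

## 5. Boxes over a base

A long box $\{|x_i|\le\lambda_i\}$ is the first polytope to test. It gives nothing: it is an affine image of the cube, so its cuts have the same sizes. What matters in a box with $f=\sum u_ix_i-s$ is the weights $|u_i|\lambda_i$, and these can be made equal by a choice of the $u_i$. But a polytope can contain several boxes of different shapes, and then the same $u_i$ must serve all of them. This is what the following construction provides.

**Lemma 3 (isomorphism lemma).** Let two polytopes be given by systems of linear inequalities indexed by the same set, and let $\varphi$ be a bijection between them such that the same inequalities are tight at $p$ and at $\varphi(p)$ for all $p$. Then they are isomorphic.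

*Proof.* The nonempty faces of such a polytope are exactly the nonempty sets $F_T=\{p:\text{all inequalities in }T\text{ are tight at }p\}$. The bijection $\varphi$ maps $F_T$ of the first polytope onto $F_T$ of the second. So it induces an inclusion-preserving bijection between the nonempty faces, whose inverse is induced by $\varphi^{-1}$. $\blacksquare$

**Lemma 4 (bundle lemma).** Let $Y\cong C^j$ be a $j$-polytope in $E^j$ and $g_1,\dots,g_n$ affine functions positive on $Y$. Then
$$P=\{(y,x):\ y\in Y,\ |x_i|\le g_i(y)\ (1\le i\le n)\}$$
is isomorphic to $C^{j+n}$. Its nonempty faces are obtained by restricting $y$ to a nonempty face $K$ of $Y$ and fixing $x_i=\sigma_ig_i(y)$, $\sigma_i=\pm1$, for $i$ in a set $J$; the dimension is $\dim K+n-|J|$. The vertices are $(v,(\sigma_ig_i(v))_i)$ with $v$ a vertex of $Y$ and $\sigma\in\{\pm1\}^n$.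

*Proof.* $P$ is given by the inequalities of $Y$ together with $x_i\le g_i(y)$ and $-x_i\le g_i(y)$. It is bounded because the $g_i$ are bounded on $Y$, and full-dimensional because the $g_i$ are positive. The map $Y\times[-1,1]^n\to P$, $(y,t)\mapsto(y,(t_ig_i(y))_i)$, is a bijection since $g_i>0$. The inequality $t_i\le1$ is tight exactly when $x_i\le g_i(y)$ is, and likewise for $-t_i\le1$; the inequalities of $Y$ are unchanged. By Lemma 3, $P\cong Y\times[-1,1]^n\cong C^{j+n}$. The nonempty faces of the product are obtained by restricting $y$ to a face $K$ and fixing $t_i=\sigma_i$ for $i\in J$; they have dimension $\dim K+n-|J|$, and an isomorphism preserves dimensions of faces. The vertices are the case $\dim K=0$, $|J|=n$. $\blacksquare$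

**Example.** Over $Y=[0,1]$ with $n=1$ and $g_1=1+y$ we get the trapezoid with vertices $(0,\pm1)$, $(1,\pm2)$, written $(y,x)$. With $n=2$ and $g_1=g_2=2-y$ we get the frustum of Section 1.

## 6. Two incompatible boxes: $d=7$ and $d\ge9$

The next lemma says what splitting forces inside one box: if the $r$ largest weights do not outweigh the rest, then at least $2r$ weights are comparable with the largest.

**Lemma 5.** Let $w_{(1)}\ge\dots\ge w_{(n)}\ge0$, $r\ge1$, $n\ge r$, and $\sum_{i\le r}w_{(i)}<\sum_{i>r}w_{(i)}$. Then $n\ge2r$ and $w_{(1)}<n\,w_{(2r)}$.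

*Proof.* Put $w_{(i)}=0$ for $i>n$. Pair the terms as follows:
$$\sum_{i=1}^rw_{(i)}-\sum_{i=r+1}^{2r-1}w_{(i)}=w_{(1)}+\sum_{i=2}^r\big(w_{(i)}-w_{(r+i-1)}\big)\ge w_{(1)} .$$
With the hypothesis, $w_{(1)}<\sum_{i\ge2r}w_{(i)}$. So the right side is positive, which forces $n\ge2r$. It has at most $n$ nonzero terms, each at most $w_{(2r)}$, so it is at most $n\,w_{(2r)}$. $\blacksquare$

*Proof of Theorem B(ii) for $d\ge7$, $d\ne8$.* Let $n=d-1$, $M=n^2$ and
$$P=\{(x,y)\in E^n\times E:\ 0\le y\le1,\ |x_i|\le1+(M^i-1)y,\ 1\le i\le n\}.$$
By Lemma 4 over $[0,1]$, $P\cong C^d$. The end $y=0$ is the cube $[-1,1]^n$; the end $y=1$ is the box with half-lengths $M,M^2,\dots,M^n$. Suppose $c(P)=N_d$, attained by $f=\sum u_ix_i+\alpha y-s$. By Theorem A all faces of dimension $m=\lfloor d/2\rfloor+1$ are split. Put $r=n-m=\lceil d/2\rceil-2\ge1$.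

**Step 1: many comparable weights at $y=0$.** The vertices there have $x=\sigma\in\{\pm1\}^n$. Let $J$ be the set of indices of the $r$ largest $|u_i|$, and put $\mathrm{sgn}\,0:=1$. The face $y=0$, $x_i=\mathrm{sgn}(u_i)$ $(i\in J)$ has dimension $n-r=m$. It has a vertex with $f<0$, so the minimum of $f$ over its vertices is negative:
$$\sum_J|u_i|-\sum_{J^c}|u_i|-s<0 .$$
The opposite face, $y=0$, $x_i=-\mathrm{sgn}(u_i)$ $(i\in J)$, has a vertex with $f>0$, so the maximum is positive: $-\sum_J|u_i|+\sum_{J^c}|u_i|-s>0$. Together,
$$\sum_J|u_i|-\sum_{J^c}|u_i|<-|s|\le0 .$$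
By Lemma 5, the set $B_0=\{i:\ n|u_i|>\max_k|u_k|\}$ has at least $2r$ elements.

**Step 2: many comparable weights at $y=1$.** There $f=\sum\sigma_iu_iM^i+\alpha-s$. The argument of Step 1, with weights $|u_i|M^i$ and $\alpha-s$ in place of $-s$, shows that $B_1=\{i:\ n|u_i|M^i>\max_k|u_k|M^k\}$ has at least $2r$ elements.

**Step 3: two common indices, and a contradiction.** Since $B_0,B_1\subset\{1,\dots,n\}$,
$$|B_0\cap B_1|\ge4r-n=4\lceil d/2\rceil-d-7 .$$
For odd $d$ this is $d-5\ge2$ if $d\ge7$. For even $d$ it is $d-7\ge2$ if $d\ge10$. So there are $i<i'$ in $B_0\cap B_1$; the strict inequalities show $u_i,u_{i'}\ne0$. Then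
$$n^2=M\le M^{i'-i}=\frac{|u_{i'}|M^{i'}}{|u_i|M^i}\cdot\frac{|u_i|}{|u_{i'}|}<n\cdot n .$$
The first quotient is $<n$ because $i\in B_1$, the second because $i'\in B_0$. This is a contradiction, so $c(P)<N_d$. $\blacksquare$

For $d=7$: $n=6$, $r=2$, and two subsets of size at least $4$ of a 6-set share two elements. So $\{0\le y\le1,\ |x_i|\le1+(36^i-1)y,\ i\le6\}$ has no cut with $N_7=140$ edges. This already disproves the conjecture.

**Why $d=8$ escapes.** Here $m=5$, $n=7$, $r=2$, and two 4-subsets of a 7-set may share only one element. The conditions at the two ends can then indeed be met. Index the seven coordinates by $0,\dots,6$ and let the half-lengths be $1$ at one end and $M^0,\dots,M^6$ at the other, with $M>1$. Take $u_0=u_1=u_2=u_3=1$ and $u_i=M^{3-i}$ for $i=4,5,6$. The weights are $1,1,1,1,M^{-1},M^{-2},M^{-3}$ at the first end and $1,M,M^2,M^3,M^3,M^3,M^3$ at the second. For any two indices $J$, the sum over $J$ minus the sum over $J^c$ is at most $-(M^{-1}+M^{-2}+M^{-3})<0$ at the first end and at most $-(1+M+M^2)<0$ at the second. So with $\alpha=0$ and a tiny generic $s$, all 5-faces inside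 the two end facets are split. In dimension 8 one of the ends must be changed.

## 7. A twisted box: $d=8$

In the example just given, four equal weights at the first end do all the work. We make the width of one box coordinate depend on another coordinate, so that these four weights cannot be equal for both positions of the latter.

Let $M=10^8$, with coordinates $(z,y,x_1,\dots,x_6)$, and
$$P=\{0\le z\le1,\ |y|\le1,\ |x_1|\le\tfrac32(1-z)+\tfrac12y+Mz,\ |x_i|\le1-z+M^iz\ (2\le i\le6)\}.$$
At the corners of $[0,1]\times[-1,1]$ the first bounding function has the values $1,\,2$ (for $z=0$, $y=\mp1$) and $M\mp\frac12$ (for $z=1$). So all bounding functions are positive on the base, and $P\cong C^8$ by Lemma 4. Suppose $c(P)=N_8$. By Theorem A some $f=\alpha z+\beta y+\sum u_ix_i-s$ splits all 5-faces. By the symmetries $x_i\mapsto-x_i$ assume $u_i\ge0$. Put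
$$T_0=|\beta|,\qquad T_i=u_i\ (1\le i\le6),\qquad W_i=T_iM^i\ (0\le i\le6).$$
As before, a subscript in parentheses refers to decreasing order: $T_{(1)}\ge T_{(2)}\ge\dots\ge T_{(7)}$, and similarly for $W$.

**Step 1: at $z=1$, at least four of the $W_i$ are comparable with the largest.** The vertices have $y=\pm1$, $x_1=\sigma_1(M+\frac y2)$, $x_i=\sigma_iM^i$ for $i\ge2$. So, with $s'=s-\alpha$,
$$f=\beta y+\sum_{i\ge1}\sigma_iW_i+\tfrac12\sigma_1u_1y-s' .$$
Let $J\subset\{0,\dots,6\}$ index the two largest $W_i$, where index $0$ stands for $y$. Fix $y=\mathrm{sgn}\,\beta$ if $0\in J$, and $\sigma_i=1$ for $i\in J\setminus\{0\}$. This gives a 5-face inside $\{z=1\}$ (if $0\in J$, its dimension is $0+6-1$; otherwise it is $1+6-2$). On its vertices $f\ge\sum_JW-\sum_{J^c}W-\frac{u_1}2-s'$, and some vertex has $f<0$. On the opposite face $f\le-\sum_JW+\sum_{J^c}W+\frac{u_1}2-s'$, and some vertex has $f>0$. Hence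
$$\sum_JW-\sum_{J^c}W-\frac{u_1}2<\min(s',-s')\le0 .$$
Now $u_1=W_1/M\le W_{(1)}/M$ and $W_{(2)}\ge W_{(3)}$, so
$$W_{(1)}\Big(1-\frac1{2M}\Big)<W_{(4)}+W_{(5)}+W_{(6)}+W_{(7)}\le4W_{(4)} ,$$
and therefore $W_{(1)}<5W_{(4)}$. So $B_1=\{i:W_i>\frac15\max W\}$ has at least $4$ elements.

**Step 2: the conditions at $z=0$.** For $\varepsilon=\pm1$, at the vertices with $z=0$ and $y=\varepsilon$ we have
$$f=\sum_{i=1}^6\sigma_i\omega_i^\varepsilon-s_\varepsilon,\qquad \omega_1^-=u_1,\quad\omega_1^+=2u_1,\quad\omega_i^\pm=u_i\ (i\ge2),\quad s_\varepsilon=s-\varepsilon\beta .$$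
So $|s_--s_+|=2|\beta|$ and $|s_-|+|s_+|\ge2|\beta|$. The 5-faces $\{z=0,\ y=\varepsilon,\ \sigma_j=1\}$ and $\{z=0,\ y=\varepsilon,\ \sigma_j=-1\}$ are split. The first has negative minimum, $\omega^\varepsilon_j-\sum_{i\ne j}\omega_i^\varepsilon-s_\varepsilon<0$; the second has positive maximum, $-\omega^\varepsilon_j+\sum_{i\ne j}\omega_i^\varepsilon-s_\varepsilon>0$. Together:

(F1) $\ \omega_j^\varepsilon+|s_\varepsilon|<\sum_{i\ne j}\omega_i^\varepsilon$ for all $j$ and both $\varepsilon$.

The 5-faces $\{z=0,\ \sigma_j=\sigma_k=\kappa\}$, $\kappa=\pm1$, with $y$ free, are split. For $\kappa=1$ there is a vertex with $f<0$, for $\kappa=-1$ one with $f>0$; writing this out at the value $y=\varepsilon$ of that vertex: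

(F2) for all $j\ne k$ and $\kappa=\pm1$ there is $\varepsilon$ with $\ \omega_j^\varepsilon+\omega_k^\varepsilon-\sum_{i\ne j,k}\omega_i^\varepsilon<\kappa s_\varepsilon$.

**Step 3: $T_{(C)}\le100\,T_{(C+1)}$ for $C=1,2,3$.** This will show that at least four of the $T_i$ are comparable with the largest. Suppose $\theta:=T_{(C)}>100\,T_{(C+1)}$ for some $C\le3$. Call the $C$ largest $T$'s top; each is $\ge\theta$, and the others are $<\theta/100$. Let $X$ be the set of top indices in $\{1,\dots,6\}$, so $|X|\le C\le3$, and let $R^\varepsilon=\sum_{i\ge1,\,i\notin X}\omega_i^\varepsilon$. There are at most six terms, each at most $2\theta/100$, so $R^\varepsilon\le\frac{12}{100}\theta<\theta/8$.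

* $|X|=0$. Then $0$ is top, so $|\beta|\ge\theta$. But (F1) gives $|s_\varepsilon|<R^\varepsilon<\theta/8$ for both $\varepsilon$, so $2|\beta|\le|s_-|+|s_+|<\theta/4$. Contradiction.
* $X=\{a\}$. (F1) with $j=a$ gives $\theta\le\omega_a^\varepsilon<R^\varepsilon<\theta/8$. Contradiction.
* $X=\{a,b\}$. Adding (F1) for $j=a$ and for $j=b$ gives $2|s_\varepsilon|<2R^\varepsilon$, so $|s_\varepsilon|<\theta/8$ for both $\varepsilon$. But $\omega_a^\varepsilon+\omega_b^\varepsilon-R^\varepsilon\ge2\theta-\theta/8>|s_\varepsilon|$ for both $\varepsilon$, which contradicts (F2) for the pair $a,b$.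
* $|X|=3$. Then $C=3$ and $0$ is not top, so $|\beta|<\theta/100$. For $j\in X$ put
$$D_j^\varepsilon=\sum_{i\in X}\omega_i^\varepsilon-2\omega_j^\varepsilon .$$
Choose $\kappa$ with $\kappa s_-\le0$; then $\kappa s_+\le\kappa s_-+2|\beta|\le2|\beta|<\theta/50$. For $j\in X$ apply (F2) to the pair $X\setminus\{j\}$: its left side is $D_j^\varepsilon-R^\varepsilon$, so there is $\varepsilon$ with $D_j^\varepsilon<R^\varepsilon+\theta/50<\theta/2$. Two indices $j\ne k$ of the three in $X$ have the same $\varepsilon$. With $l$ the third index, $2\theta\le2\omega_l^\varepsilon=D_j^\varepsilon+D_k^\varepsilon<\theta$. Contradiction.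

If all $T_i$ vanished, (F1) would read $|s_\varepsilon|<0$. So $T_{(1)}>0$, and we normalize $T_{(1)}=1$ by scaling $f$. Then $T_{(4)}\ge10^{-6}$, so $B_0=\{i:T_i\ge10^{-6}\}$ has at least $4$ elements.

**Step 4: $B_0=\{0,1,2,3\}$ and $T_4+T_5+T_6\le15/M$.** If $i<i'$ both lie in $B_0\cap B_1$, then
$$M\le M^{i'-i}=\frac{W_{i'}}{W_i}\cdot\frac{T_i}{T_{i'}}<5\cdot10^6 ,$$
a contradiction. So $|B_0\cap B_1|\le1$. There are seven indices and $|B_0|,|B_1|\ge4$, so $|B_0|=|B_1|=4$ and $B_0\cap B_1=\{p\}$ for some $p$.

If $i\in B_0$ and $i>p$, then, as $T_p\le1$, $W_i\ge10^{-6}T_pM^i=10^{-6}W_pM^{i-p}>\frac M{5\cdot10^6}\max W=20\max W$, a contradiction. If $i\in B_1$ and $i<p$, then $T_i=W_iM^{-i}>\frac15W_pM^{-i}=\frac15T_pM^{p-i}\ge\frac M{5\cdot10^6}=20>1$, a contradiction. So $B_0\subset\{0,\dots,p\}$ and $B_1\subset\{p,\dots,6\}$. Both have four elements, which forces $p=3$ and $B_0=\{0,1,2,3\}$. For $i\ge4$, since $3\in B_1$,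
$$T_i=W_iM^{-i}\le M^{-i}\max W<5W_3M^{-i}=5T_3M^{3-i}\le5/M .$$

**Step 5: what is left at $z=0$.** Let $X=\{1,2,3\}$ and $R=u_4+u_5+u_6\le1.5\cdot10^{-7}$, and define $D_j^\varepsilon$ for $j\in X$ as in Step 3. By Step 4, $|\beta|,u_1,u_2,u_3\ge10^{-6}$, hence $\omega_j^\varepsilon\ge10^{-6}$ for $j\in X$. For $j\in X$, (F1) for $j$ and (F2) for the pair $X\setminus\{j\}$ read:

(F1′) $\ |s_\varepsilon|<D_j^\varepsilon+R$ for both $\varepsilon$;

(F2′) for each $\kappa=\pm1$ there is $\varepsilon=\varepsilon_\kappa(j)$ with $\ D_j^\varepsilon-R<\kappa s_\varepsilon$.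

Fix a choice of the signs $\varepsilon_\kappa(j)$. There are two cases.

**Step 6: the case $\varepsilon_+(j)\ne\varepsilon_-(j)$ for all $j\in X$.** Here the twist is used. Every $\varepsilon$ equals $\varepsilon_\kappa(j)$ for some $\kappa$, so for both $\varepsilon$ and all $j,k\in X$, by (F2′) and (F1′),
$$D_j^\varepsilon-R<|s_\varepsilon|<D_k^\varepsilon+R .$$
As $D_j^\varepsilon-D_k^\varepsilon=2(\omega_k^\varepsilon-\omega_j^\varepsilon)$, this gives $|\omega_j^\varepsilon-\omega_k^\varepsilon|<R$. With $\varepsilon=-1$ we get $|u_1-u_2|<R$, and with $\varepsilon=+1$ we get $|2u_1-u_2|<R$. So $u_1<2R<10^{-6}$, a contradiction.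

**Step 7: the case $\varepsilon_+(j)=\varepsilon_-(j)=\varepsilon$ for some $j\in X$.** By (F2′) with both $\kappa$, $D_j^\varepsilon<R-|s_\varepsilon|$. With (F1′), $|s_\varepsilon|<D_j^\varepsilon+R<2R-|s_\varepsilon|$, so $|s_\varepsilon|<R$. Put $\varepsilon'=-\varepsilon$. Then $|s_{\varepsilon'}|\ge2|\beta|-|s_\varepsilon|>2\cdot10^{-6}-R>R$.

Let $k\in X\setminus\{j\}$ and let $l$ be the third index. If $\varepsilon_\kappa(k)=\varepsilon$ for some $\kappa$, then $D_k^\varepsilon<R+|s_\varepsilon|<2R$, so $2\cdot10^{-6}\le2\omega_l^\varepsilon=D_j^\varepsilon+D_k^\varepsilon<3R$, a contradiction since $3R\le4.5\cdot10^{-7}$. So $\varepsilon_+(k)=\varepsilon_-(k)=\varepsilon'$, which means $D_k^{\varepsilon'}<R-|s_{\varepsilon'}|$. But (F1′) gives $D_k^{\varepsilon'}>|s_{\varepsilon'}|-R$. Hence $|s_{\varepsilon'}|<R$, a contradiction.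

So not all 5-faces can be split, and $c(P)<N_8$. With Section 6 this proves Theorem B(ii). $\blacksquare$

## 8. Many incompatible boxes and the factor $d^{-1/4}$

So far we lost at least one edge against $N_d$. To lose an unbounded factor we use more than two boxes. Over a base $Y\cong C^j$ there are $2^j$ boxes, one at each vertex. But an affine function $g_i$ on $E^j$ can be prescribed freely only at $j+1$ affinely independent points. So we want all the vertices of $Y$ to lie near $j+1$ such points, equally many near each.

**Lemma 6 (clustered cubes).** Let $j=2^q-1$, $q\ge0$. There are affinely independent points $p_0,\dots,p_j\in E^j$ such that for every $\epsilon>0$ there is $Y\cong C^j$ in $E^j$ whose vertices can be divided into $j+1$ classes of $2^j/(j+1)$ vertices each, the $l$-th class lying within distance $\epsilon$ of $p_l$.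

*Proof.* Induction on $q$. For $q=0$ take a point. Suppose the lemma holds for $p=2^q-1$ with points $p_0,\dots,p_p$; we prove it for $j=2p+1=2^{q+1}-1$. Given $\epsilon$, take $Y=\{a_k\cdot y\le b_k\}\cong C^p$ for $\epsilon/2$, let $\delta>0$, and put
$$\hat Y=\{(y',y'',\zeta):0\le\zeta\le1,\ a_k\cdot y'\le(1-\zeta+\delta\zeta)b_k,\ a_k\cdot y''\le(\zeta+\delta(1-\zeta))b_k\ \forall k\}.$$
The factors $1-\zeta+\delta\zeta$ and $\zeta+\delta(1-\zeta)$ are positive on $[0,1]$. So the map
$$(y',y'',\zeta)\mapsto\Big(\frac{y'}{1-\zeta+\delta\zeta},\ \frac{y''}{\zeta+\delta(1-\zeta)},\ \zeta\Big)$$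
is a bijection onto $Y\times Y\times[0,1]$ that preserves tight inequalities, and its inverse is continuous, so $\hat Y$ is bounded. By Lemma 3, $\hat Y\cong C^{2p+1}$. Its vertices are $(v,\delta v',0)$ and $(\delta v,v',1)$ with $v,v'$ vertices of $Y$. If $\delta$ is so small that $\delta|v|<\epsilon/2$ for all vertices $v$ of $Y$, then $(v,\delta v',0)$ is within $\epsilon$ of $(p_l,0,0)$ when $v$ is in class $l$, and $(\delta v,v',1)$ is within $\epsilon$ of $(0,p_l,1)$ when $v'$ is in class $l$. Each of these $2p+2=j+1$ points gets $\frac{2^p}{p+1}\cdot2^p=\frac{2^j}{j+1}$ vertices.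

The points are affinely independent: suppose $\sum\lambda_l(p_l,0,0)+\sum\mu_l(0,p_l,1)=0$ and $\sum\lambda_l+\sum\mu_l=0$. The last coordinate gives $\sum\mu_l=0$, hence $\sum\lambda_l=0$. Then $\sum\lambda_lp_l=0$ and $\sum\mu_lp_l=0$ give $\lambda=\mu=0$, since the $p_l$ are affinely independent. The points do not depend on $\epsilon$. $\blacksquare$

**Example.** For $j=1$ we get $[0,1]$. For $j=3$, with $Y=[0,1]$, we get $\{0\le\zeta\le1,\ 0\le y'\le1-\zeta+\delta\zeta,\ 0\le y''\le\zeta+\delta(1-\zeta)\}$. Its vertices are $(0,0,0),(0,\delta,0)$ near $(0,0,0)$; $(1,0,0),(1,\delta,0)$ near $(1,0,0)$; $(0,0,1),(\delta,0,1)$ near $(0,0,1)$; and $(0,1,1),(\delta,1,1)$ near $(0,1,1)$. This is a combinatorial 3-cube that looks like a tetrahedron, with two vertices at each corner.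

Next we need an upper bound for the cuts of one box whose weights fall into groups of very different sizes. We shall use the estimate
$$N_b\le2^{b-1}\sqrt b\qquad(b\ge1).\tag{2}$$
To see it, symmetrize Step 3 of the proof of Theorem A: $N_b=\sum_{i<b/2}(b-2i)\binom bi=\frac12\sum_i|b-2i|\binom bi=2^{b-1}E|X_b|$, where $X_b$ is a sum of $b$ independent random signs. And $E|X_b|\le\sqrt{E X_b^2}=\sqrt b$.

**Lemma 7.** Let $w_1\ge\dots\ge w_n>0$ be split into consecutive groups $B_1,\dots,B_h$ such that each $\min_{i\in B_k}w_i$ exceeds the sum of all weights in later groups. Let $s$ be such that $\ell(\sigma)=\sum\sigma_iw_i-s\ne0$ for $\sigma\in\{\pm1\}^n$. Then $\ell$ cuts at most $2^n\max_k\sqrt{|B_k|}$ edges of the cube with vertex set $\{\pm1\}^n$.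

*Proof.* Let $b_k=|B_k|$ and $\Omega_k=\sum_{i\in B_k\cup\dots\cup B_h}w_i$. Let $a_k$ be the number of sign patterns on $B_1\cup\dots\cup B_{k-1}$ whose weighted sum $A$ satisfies $|A-s|<\Omega_k$. These are the patterns after which the sign of $\ell$ is still undecided. Clearly $a_1\le1$.

**Step 1: $a_{k+1}\le a_k2^{b_k-1}$ for $k<h$.** Let a pattern on $B_1\cup\dots\cup B_k$ with sum $A'$ be counted in $a_{k+1}$, and let $A$ be the sum of its restriction to $B_1\cup\dots\cup B_{k-1}$. Then $|A-s|\le|A'-s|+\sum_{i\in B_k}w_i<\Omega_{k+1}+\sum_{i\in B_k}w_i=\Omega_k$, so the restriction is counted in $a_k$. For a fixed $i\in B_k$, flipping $\sigma_i$ changes the sum by $2w_i>2\Omega_{k+1}$, so at most one of the two patterns is counted. Hence at most half of the $2^{b_k}$ extensions of a restriction are counted. It follows that $a_k\le2^{b_1+\dots+b_{k-1}-(k-1)}$.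

**Step 2: the cut edges in the directions of $B_k$.** Fix all signs outside $B_k$. By Theorem A and (2), the resulting $b_k$-dimensional subcube has at most $N_{b_k}\le2^{b_k-1}\sqrt{b_k}$ cut edges. It has none unless the pattern on the earlier groups is counted in $a_k$: the contribution of $B_k\cup\dots\cup B_h$ to $\ell$ has absolute value at most $\Omega_k$, so if $|A-s|\ge\Omega_k$ then $\ell$ cannot take both signs. So at most
$$a_k\,2^{b_{k+1}+\dots+b_h}\,2^{b_k-1}\sqrt{b_k}\le2^{n-k}\sqrt{b_k}$$
edges in the directions of $B_k$ are cut. Summing over $k$, the total is at most $\max_k\sqrt{b_k}\,\sum_{k\ge1}2^{n-k}\le2^n\max_k\sqrt{b_k}$. $\blacksquare$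

*Proof of Theorem C.*

**Step 1: the polytope.** Let $j=2^q-1$ with $q\ge1$ and $n=d-j\ge1$. Let $M>16n^{2n}$. As $p_0,\dots,p_j$ of Lemma 6 are affinely independent in $E^j$, there are affine functions $g_i$ $(1\le i\le n)$ on $E^j$ with
$$g_i(p_l)=M^{il}\qquad(0\le l\le j).$$
By continuity we may choose $Y$ in Lemma 6 clustered so tightly that $\frac12M^{il}\le g_i(v)\le2M^{il}$ for all $i$ and all vertices $v$ of $Y$ in class $l$. In particular $g_i>0$ at all vertices of $Y$, hence on $Y$. By Lemma 4, $P=\{(y,x):y\in Y,\ |x_i|\le g_i(y)\}\cong C^d$. Let $f=\alpha\cdot y+\sum u_ix_i-s$ give a cut. By Lemma 4 an edge of $P$ is of one of two kinds: over an edge of $Y$ with $\sigma$ constant, or over a vertex of $Y$ with one $\sigma_i$ changing.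

**Step 2: edges with $\sigma$ constant.** For each of the $2^n$ sign vectors $\sigma$, the face $\{x_i=\sigma_ig_i(y)\ \forall i\}$ is isomorphic to $C^j$. By Theorem A and (2), at most $2^nN_j\le2^n2^{j-1}\sqrt j=\frac12 2^d\sqrt j$ such edges are cut.

**Step 3: edges over a fixed vertex $v$ of $Y$.** Put $w_i(v)=|u_i|g_i(v)$. These edges form a cube with vertex set $\{\pm1\}^n$, on which $f=\sum\sigma_iu_ig_i(v)+\alpha\cdot v-s$; after changing the signs of some $\sigma_i$ the coefficients are $w_i(v)$. Indices with $u_i=0$ contribute no cut edges, and each multiplies the number of cut edges in the other directions by $2$. Order the nonzero weights decreasingly and start a new group whenever a weight exceeds $n$ times the next one. Then the smallest weight of a group exceeds $n$ times the next weight, hence the sum of all later weights, of which there are fewer than $n$. So Lemma 7 applies to the nonzero weights, and at most $2^n\sqrt{b(v)}$ edges over $v$ are cut, where $b(v)$ is the size of the largest group ($0$ if there is none). Consecutive weights in a group have ratio at most $n$, so any two weights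 in a group have ratio at most $n^n$.

**Step 4: groups at different clusters share at most one index.** For each $l$ let $v_l$ be a vertex in class $l$ over which the number of cut edges is largest, let $B^{(l)}$ be a largest group at $v_l$ (empty if there is none), and $b_l=|B^{(l)}|$. Suppose that for some $l<l'$ two indices $i<i'$ both lie in $B^{(l)}\cap B^{(l')}$. Then $u_i,u_{i'}\ne0$, and
$$\frac M{16}\le\frac{M^{(i'-i)(l'-l)}}{16}\le\frac{g_{i'}(v_{l'})\,g_i(v_l)}{g_i(v_{l'})\,g_{i'}(v_l)}=\frac{w_{i'}(v_{l'})}{w_i(v_{l'})}\cdot\frac{w_i(v_l)}{w_{i'}(v_l)}\le n^{2n} .$$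
The second inequality uses the bounds of Step 1, which give a numerator at least $\frac14M^{i'l'+il}$ and a denominator at most $4M^{il'+i'l}$; the last uses Step 3. This contradicts $M>16n^{2n}$. So $|B^{(l)}\cap B^{(l')}|\le1$ for $l\ne l'$. Since the union of the $B^{(l)}$ has at most $n$ elements and at least $\sum_lb_l-\sum_{l<l'}|B^{(l)}\cap B^{(l')}|$,
$$\sum_{l=0}^jb_l\le n+\binom{j+1}2=n+\frac{j(j+1)}2 .$$

**Step 5: all edges over vertices of $Y$.** There are $2^j/(j+1)$ vertices in each class, and over each of those in class $l$ at most $2^n\sqrt{b_l}$ edges are cut. By Cauchy–Schwarz the number of cut edges of this kind is at most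
$$\sum_l\frac{2^j}{j+1}2^n\sqrt{b_l}\le\frac{2^d}{j+1}\sqrt{(j+1)\Big(n+\frac{j(j+1)}2\Big)}=2^d\sqrt{\frac n{j+1}+\frac j2} .$$

**Step 6: the choice of $j$.** Together with Step 2,
$$c(P)\le2^d\Big(\sqrt{\frac n{j+1}+\frac j2}+\frac{\sqrt j}2\Big).$$
For $d\ge4$ choose $q\ge1$ with $2^q\le\sqrt d<2^{q+1}$. Then $j=2^q-1<\sqrt d$, so $n=d-j\ge1$; and $j+1=2^q>\frac12\sqrt d$, so $\frac n{j+1}\le2\sqrt d$. Hence
$$c(P)\le2^dd^{1/4}\Big(\sqrt{2.5}+\frac12\Big)\le2.1\,d^{1/4}2^d ,$$
since $\sqrt{2.5}<1.582$.

**Step 7: comparison with the cube.** By Stirling's formula $\binom d{\lfloor d/2\rfloor}\sim2^d\sqrt{2/(\pi d)}$, so $N_d\sim\frac d2\cdot2^d\sqrt{\frac2{\pi d}}=2^d\sqrt{\frac d{2\pi}}$. As $c(C^d)=N_d$ by Theorem A,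
$$\min_{P\cong C^d}\frac{c(P)}{c(C^d)}\le\frac{2.1\,d^{1/4}2^d}{N_d}=O(d^{-1/4})\to0 .\qquad\blacksquare$$
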